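\title{A Lindel\"of group of countable tightness with a nonmetrizable first countable compact image}

\begin{abstract}
We construct in ZFC a Boolean topological group $G$, all of whose finite powers are Lindel\"of and of countable tightness, and a continuous map of $G$ onto a first countable compactum with $2^\omega$ isolated points. Hence a first countable compactum that is a continuous image of a Lindel\"of group of countable tightness need not be metrizable. The group consists of the finite subsets of the Cantor set, and both its topology and the map are read off from the parity of the number of points in each cell of the binary tree. We determine exactly when the construction gives a Lindel\"of group, show that the group can be made Fr\'echet--Urysohn if $\omega_1<\mathfrak p$, and prove that the compactum must be metrizable if the group is a Lindel\"of $\Sigma$-space.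
\end{abstract}

\section{The question and the results}\label{sec:intro}

All spaces are Hausdorff, and a \emph{compactum} is a compact Hausdorff space. A space $F$ is a \emph{continuous image} of a space $G$ if there is a continuous map of $G$ onto $F$; when $G$ is a topological group, the map is not required to respect the group operation.

Every nonempty space $F$ is a continuous image of some topological group: the finite subsets of $F$ form a group under symmetric difference, and if this group is given the discrete topology, any map that sends $\{x\}$ to $x$ is continuous and onto. The situation changes when the group is required to have a covering property. The following result is known: \emph{if $G$ is a topological group and $f$ is a continuous map of $G$ onto a first countable space $F$ such that $f(K)=F$ for some compact $K\subset G$, then $F$ is separable and metrizable.} In particular, a first countable continuous image of a compact group is metrizable, although first countable compacta are in general not metrizable (Section~\ref{sec:target} recalls a family of examples).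

A second case is elementary. Recall that a \emph{network} of a space is a family of subsets, not necessarily open, such that every open set is a union of members of the family, and that a compactum with a countable network is metrizable \cite[Theorem~3.1.19]{Engelking}. Let $G$ be a first countable Lindel\"of group. A first countable group is metrizable, and a Lindel\"of metrizable space has a countable base. The images of the members of this base under a continuous surjection $G\to F$ form a countable network of $F$. So every compactum that is a continuous image of $G$ is metrizable.

It is natural to look for a common weakening of the two cases. A space $X$ is \emph{Fr\'echet--Urysohn} if every point in the closure of a set $Y\subset X$ is the limit of a sequence in $Y$, and $X$ has \emph{countable tightness} if every point in the closure of a set $Y\subset X$ is in the closure of a countable subset of $Y$. First countable spaces are Fr\'echet--Urysohn, and Fr\'echet--Urysohn spaces have countable tightness. The following problem is posed in \cite{Source}.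

\begin{quote}
\emph{Let $G$ be a Lindel\"of topological group of countable tightness, and let $F$ be a first countable compactum that is a continuous image of $G$. Is $F$ metrizable?}
\end{quote}

A positive answer would have to use the group structure, since a first countable compactum is itself Lindel\"of and of countable tightness, and it would have to use the Lindel\"of property, since discrete groups have countable tightness. There is a plausible line of attack. The fibers of $f\colon G\to F$ are closed $G_\delta$-sets. If countably many of them have dense union, then the Lindel\"of property alone yields a continuous pseudometric on $G$ with a countable base such that $f$ identifies any two points at distance zero (Lemma~\ref{lem:invariant}). One may hope that countable tightness is what reduces the fibers to countably many. It is not, and the answer to the problem is negative.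

The \emph{weight} $w(F)$ is the least cardinality of a base of $F$, and the \emph{cellularity} $c(F)$ is the supremum of the cardinalities of families of pairwise disjoint nonempty open sets; $c(F)\le w(F)$, because the members of such a family contain distinct nonempty members of a base. A group is \emph{Boolean} if every element is its own inverse; such a group is abelian.

\begin{theorem}\label{thm:main}
There are, in ZFC, a Boolean topological group $G$ with a base at the identity consisting of open subgroups, and a first countable compactum $F$, such that
\begin{enumerate}
\item[(i)] $G^k$ is Lindel\"of and of countable tightness for every $k\ge1$;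
\item[(ii)] $F$ is a continuous image of $G$;
\item[(iii)] $F$ has $2^\omega$ isolated points; so $F$ is not metrizable, and $w(F)=c(F)=2^\omega$.
\end{enumerate}
\end{theorem}

The value $2^\omega$ is the largest possible. A first countable compactum $F$ satisfies $|F|\le2^\omega$ \cite{Arhangelskii}, and $w(F)\le|F|$ if $F$ is infinite, since the countable local bases together form a base.

Under an additional axiom the group comes one step closer to first countability. The cardinal $\mathfrak p$ is recalled in Section~\ref{sec:range}; the inequality $\omega_1<\mathfrak p$ holds, for example, under $\mathrm{MA}+\neg\mathrm{CH}$.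

\begin{theorem}\label{thm:frechet}
If $\omega_1<\mathfrak p$, there is a Fr\'echet--Urysohn Lindel\"of group that maps continuously onto a nonmetrizable first countable compactum.
\end{theorem}

If instead the covering property is strengthened, the answer becomes positive, and tightness plays no role. Lindel\"of $\Sigma$-spaces are defined in Section~\ref{sec:sigma}; they include all $\sigma$-compact spaces.

\begin{theorem}\label{thm:sigma}
Let $G$ be a topological group which is a Lindel\"of $\Sigma$-space, and let $F$ be a Hausdorff space in which every point is a $G_\delta$-set. If $F$ is a continuous image of $G$, then $F$ has a countable network. In particular, if $F$ is a compactum (for example, a first countable one), then $F$ is metrizable.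
\end{theorem}

The counterexample depends on a subset $A$ of the Cantor set $C$ and consists of three objects. The compactum $F_A$ is $C$ with an isolated twin attached to each point of $A$. The space $X_A$ is $C$ with the points of $A$ made isolated; two copies of $X_A$ map onto $F_A$ (Section~\ref{sec:target}), and for suitable $A$ of cardinality $2^\omega$ all finite powers of $X_A$ are Lindel\"of (Section~\ref{sec:powers}). The group $G_A$ is generated by a copy of $X_A$ and maps onto two copies of $X_A$ (Section~\ref{sec:group}). Theorem~\ref{thm:range} in Section~\ref{sec:range} determines the sets $A$ for which $G_A$ is Lindel\"of. Section~\ref{sec:sigma} is independent of the construction.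

We use freely that closed subspaces, continuous images and countable unions of Lindel\"of spaces are Lindel\"of.

\section{The compactum $F_A$ and the space $X_A$}\label{sec:target}

Let $C=\{0,1\}^\omega$ be the Cantor set and let $\{0,1\}^{<\omega}$ be the tree of finite binary strings, whose root is the empty string $\Lambda$. The length of a string $s$ is $|s|$, its two children are $s0$ and $s1$, and for $x\in C$ (or for a string $x$ of length at least $k$) we write $x|k$ for the initial segment of length $k$. The \emph{cell} of $s$ is $[s]=\{x\in C: x|k=s \text{ for } k=|s|\}$, and $|s|$ is its \emph{level}. The cells form a countable base of $C$ of closed and open sets, $[s]$ is the disjoint union of $[s0]$ and $[s1]$, and two cells are either nested or disjoint. Throughout, $A$ is a subset of $C$ and $B=C\setminus A$.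

The cheapest obstruction to metrizability of a compactum is an uncountable set of isolated points, because a metrizable compactum has a countable base. We therefore attach isolated points to $C$. Let
\[
F_A=(C\times\{0\})\cup(A\times\{1\}),\qquad
O_m(x)=\bigl(([x|m]\times\{0,1\})\cap F_A\bigr)\setminus\{(x,1)\}
\]
for $x\in C$ and $m\in\omega$. We topologize $F_A$ by declaring the points $(a,1)$ isolated and taking $O_0(x)\supset O_1(x)\supset\cdots$ as basic neighborhoods of $(x,0)$. This defines a topology in which every $O_m(x)$ is open: if $(y,0)\in O_m(x)$ and $y\ne x$, then $O_l(y)\subset O_m(x)$ as soon as $l\ge m$ and $x\notin[y|l]$.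

\begin{lemma}\label{lem:F}
For every $A\subset C$, the space $F_A$ is a first countable compactum whose isolated points are the points $(a,1)$, $a\in A$. It is metrizable if and only if $A$ is countable.
\end{lemma}

\begin{proof}
First countability is part of the definition, and $(x,0)$ is not isolated because $O_m(x)\supset[x|m]\times\{0\}$. For a string $s$ the set $([s]\times\{0,1\})\cap F_A$ is open, being $O_{|s|}(x)$ for any $x\in[s]$ together with at most one isolated point. Hence points with different first coordinates are separated by two such sets with disjoint cells, while $(a,0)$ and $(a,1)$ are separated by $O_0(a)$ and $\{(a,1)\}$.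

Given an open cover of $F_A$, choose for each $x\in C$ an $m_x$ such that $O_{m_x}(x)$ lies in a member of the cover. By compactness of $C$, finitely many cells $[x|m_x]$, $x\in\{x_1,\dots,x_l\}$, cover $C$. The corresponding sets $O_{m_x}(x)$ cover $F_A$ except possibly the points $(x_1,1),\dots,(x_l,1)$. So $F_A$ is compact.

If $A$ is uncountable, $F_A$ has uncountably many isolated points and is not metrizable. If $A$ is countable, the sets $\{(a,1)\}$ and $[s]\times\{0\}$ form a countable network, since $(x,0)\in[x|m]\times\{0\}\subset O_m(x)$; so $F_A$ is metrizable by \cite[Theorem~3.1.19]{Engelking}.
\end{proof}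

We want a Lindel\"of group that maps onto $F_A$. A group generated by a continuous image of a space $X$ is a countable union of continuous images of the powers $X^n$, so it is Lindel\"of if all $X^n$ are. The first candidate, $X=F_A$, cannot work for uncountable $A$: the group would be $\sigma$-compact, and Theorem~\ref{thm:sigma} would apply. We need a noncompact space that still maps onto $F_A$.

Let $X_A$ be the set $C$ with the topology whose base consists of all cells $[s]$ and all singletons $\{a\}$, $a\in A$. This topology is finer than that of $C$; the points of $A$ are isolated, and the cells $[b|k]$, $k\in\omega$, form a local base at $b\in B$.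

\begin{lemma}\label{lem:XontoF}
The compactum $F_A$ is a continuous image of $X_A\times\{0,1\}$.
\end{lemma}

\begin{proof}
Define $\varphi_0,\varphi_1\colon X_A\to F_A$ by $\varphi_0(x)=(x,0)$ for all $x$, and $\varphi_1(a)=(a,1)$ for $a\in A$, $\varphi_1(b)=(b,0)$ for $b\in B$. The images of $\varphi_0$ and $\varphi_1$ cover $F_A$. We compute the preimages of basic open sets:
\[
\varphi_0^{-1}(O_m(x))=[x|m],\qquad \varphi_0^{-1}(\{(a,1)\})=\emptyset,\qquad \varphi_1^{-1}(\{(a,1)\})=\{a\},
\]
and $\varphi_1^{-1}(O_m(x))$ is $[x|m]$ if $x\in B$ and $[x|m]\setminus\{x\}$ if $x\in A$. All these sets are open in $X_A$. So $(x,i)\mapsto\varphi_i(x)$ is a continuous surjection.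
\end{proof}

\section{Lindel\"of powers of $X_A$}\label{sec:powers}

Consider first $X_A$ itself. Given an open cover, the points of $B$ are covered by countably many cells that lie in members of the cover. What these cells leave out is a closed subset $K$ of $C$ contained in $A$. If every such $K$ is countable, the cover has a countable subcover. Conversely, a closed set $K\subset C$ contained in $A$ is closed and discrete in $X_A$, so it is countable if $X_A$ is Lindel\"of. Thus $X_A$ is Lindel\"of exactly when every closed subset of $C$ that misses $B$ is countable.

In $C^n$ the leftover set $K$ misses $B^n$, which means that each of its points has \emph{some} coordinate in $A$. Such a set need not be countable; for $a\in A$ the set $\{a\}\times C^{n-1}$ is an example. But this example is harmless, since it is a copy of $X_A^{n-1}$. So points are to be replaced by the following sets. A \emph{hyperplane} in $C^n$ $(n\ge1)$ is a set $H_{i,q}=\{x\in C^n:x_i=q\}$ with $1\le i\le n$ and $q\in C$. A subset of $C^n$ is \emph{small} if it is covered by countably many hyperplanes. Subsets and countable unions of small sets are small, and for $n=1$ small means countable. Consider the conditions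
\begin{quote}
$(\mathrm L_n)$\quad every closed set $K\subset C^n$ with $K\cap B^n=\emptyset$ is small,
\end{quote}
and say that $A$ satisfies $(\mathrm L)$ if $(\mathrm L_n)$ holds for every $n\ge1$.

\begin{proposition}\label{prop:L}
Let $n\ge1$. If $X_A^n$ is Lindel\"of, then $(\mathrm L_n)$ holds. If $(\mathrm L_n)$ holds and $X_A^{n-1}$ is Lindel\"of, then $X_A^n$ is Lindel\"of. Consequently, $X_A^n$ is Lindel\"of for all $n$ if and only if $A$ satisfies $(\mathrm L)$.
\end{proposition}

\begin{proof}
Let $X_A^n$ be Lindel\"of and let $K\subset C^n$ be closed with $K\cap B^n=\emptyset$. Then $K$ is closed in the finer topology of $X_A^n$, hence Lindel\"of in it. The hyperplanes $H_{i,a}$ with $a\in A$ are open in $X_A^n$ and cover $K$. So countably many of them cover $K$.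

Now assume $(\mathrm L_n)$, let $X_A^{n-1}$ be Lindel\"of, and let $\mathcal U$ be an open cover of $X_A^n$. Each $x\in B^n$ has a neighborhood of the form $[x_1|k]\times\dots\times[x_n|k]$ contained in a member of $\mathcal U$. There are only countably many products of cells, so the union $U$ of these neighborhoods is covered by countably many members of $\mathcal U$. The set $K=C^n\setminus U$ is closed in $C^n$ and misses $B^n$, so it is covered by countably many hyperplanes. Each hyperplane, as a subspace of $X_A^n$, is homeomorphic to $X_A^{n-1}$ and is therefore covered by countably many members of $\mathcal U$. Hence so is $X_A^n=U\cup K$.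

The last statement follows by induction on $n$, since $X_A^0$ is a point.
\end{proof}

To find large sets $A$ with $(\mathrm L)$ we must put a point of $B^n$ into every closed set that is not small, while keeping many points out of $B$. There are $2^\omega$ closed sets to treat, so a recursion of length $2^\omega$ is needed, and at each stage fewer than $2^\omega$ values are forbidden as coordinates. The next lemma shows that such prohibitions cannot exhaust a closed set that is not small. For $n=1$ it says that an uncountable closed subset of $C$ has cardinality $2^\omega$.

\begin{lemma}\label{lem:perfect}
If $K\subset C^n$ is closed and not small, there is $P\subset K$ with $|P|=2^\omega$ such that any two distinct points $x,y\in P$ satisfy $x_i\ne y_i$ for all $i$. Hence $K$ is not covered by fewer than $2^\omega$ hyperplanes.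
\end{lemma}

\begin{proof}
Call a product of $n$ cells a \emph{box}; the boxes form a countable base of $C^n$. Let $K'$ be the set obtained from $K$ by removing all boxes $O$ for which $O\cap K$ is small. Then $K'$ is closed, and $K\setminus K'$ is small as a countable union of small sets, so $K'\ne\emptyset$. If a box $O$ meets $K'$, then $O\cap K'$ is not small: otherwise $O\cap K\subset(O\cap K')\cup(K\setminus K')$ would be small, and $O$ would have been removed.

We construct boxes $O_t$, $t\in\{0,1\}^{<\omega}$, each meeting $K'$. Let $O_\Lambda=C^n$. Given $O_t$, pick $x\in O_t\cap K'$. Since $O_t\cap K'$ is not small, it is not covered by $H_{1,x_1},\dots,H_{n,x_n}$, so there is $y\in O_t\cap K'$ with $y_i\ne x_i$ for all $i$. Choose $m>|t|$ at least as large as the levels of the cells of $O_t$ and such that $x_i|m\ne y_i|m$ for all $i$, and put $O_{t0}=\prod_i[x_i|m]$ and $O_{t1}=\prod_i[y_i|m]$. These boxes lie in $O_t$ and meet $K'$, their cells have level at least $|t|+1$, and for each $i$ their $i$-th cells are disjoint.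

For $\sigma\in\{0,1\}^\omega$ the compact sets $K'\cap O_{\sigma|k}$ are nonempty and decrease with $k$, and the levels of the cells of $O_{\sigma|k}$ tend to infinity, so the intersection is a single point $x_\sigma\in K'$. If $\sigma\ne\tau$ and $t$ is their longest common initial segment, then one of $x_\sigma,x_\tau$ lies in $O_{t0}$ and the other in $O_{t1}$, so they differ in every coordinate. Put $P=\{x_\sigma:\sigma\in\{0,1\}^\omega\}$. A hyperplane contains at most one point of $P$, which gives the last claim.
\end{proof}

\begin{lemma}\label{lem:A}
\begin{enumerate}
\item[(i)] Every $A\subset C$ with $|A|<2^\omega$ satisfies $(\mathrm L)$.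
\item[(ii)] Some $A\subset C$ with $|A|=2^\omega$ satisfies $(\mathrm L)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A closed set $K\subset C^n$ that misses $B^n$ is covered by the hyperplanes $H_{i,a}$, $1\le i\le n$, $a\in A$, which are fewer than $2^\omega$. By Lemma~\ref{lem:perfect}, $K$ is small.

(ii) Each $C^n$ has a countable base, hence at most $2^\omega$ closed subsets, and $C^1$ is not small. Let $\{K_\alpha:\alpha<2^\omega\}$ list, possibly with repetitions, all closed sets that are not small in all $C^n$, $n\ge1$, say $K_\alpha\subset C^{n_\alpha}$. By recursion on $\alpha$ choose $x^\alpha\in K_\alpha$ and $a_\alpha\in C$ as follows. First choose $x^\alpha\in K_\alpha$ outside the hyperplanes $H_{i,a_\beta}$, $1\le i\le n_\alpha$, $\beta<\alpha$; they are fewer than $2^\omega$, so this is possible by Lemma~\ref{lem:perfect}. Then choose $a_\alpha$ different from all $a_\beta$, $\beta<\alpha$, and from all coordinates of all $x^\beta$, $\beta\le\alpha$; again fewer than $2^\omega$ points are excluded.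

Let $A=\{a_\alpha:\alpha<2^\omega\}$, a set of cardinality $2^\omega$. A coordinate of $x^\alpha$ differs from $a_\beta$ for $\beta<\alpha$ by the choice of $x^\alpha$, and for $\beta\ge\alpha$ by the choice of $a_\beta$. So $x^\alpha\in K_\alpha\cap B^{n_\alpha}$, and every closed subset of $C^n$ that is not small meets $B^n$.
\end{proof}

If the continuum hypothesis fails, part (i) already gives uncountable sets with $(\mathrm L)$. If it holds, part (i) covers only countable sets, for which $F_A$ is metrizable. Part (ii) removes the dependence on the axiom and gives the largest possible cardinality.

\begin{remark}\label{rem:L1}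
The recursion has to treat all dimensions: $(\mathrm L_1)$ does not imply $(\mathrm L_2)$. Let $\phi\colon C\to C$ switch every digit; it is a homeomorphism without fixed points, and $\phi\circ\phi$ is the identity. List the uncountable closed subsets of $C$ as $K_\alpha$, $\alpha<2^\omega$, choose $b_\alpha\in K_\alpha\setminus\{\phi(b_\beta):\beta<\alpha\}$, and let $B=\{b_\alpha:\alpha<2^\omega\}$, $A=C\setminus B$. Then $(\mathrm L_1)$ holds. An equality $\phi(b_\alpha)=b_\beta$ is impossible for $\alpha=\beta$, contradicts the choice of $b_\beta$ for $\alpha<\beta$, and, read as $b_\alpha=\phi(b_\beta)$, contradicts the choice of $b_\alpha$ for $\alpha>\beta$. So the graph of $\phi$ is a closed set missing $B^2$. It is uncountable and meets each hyperplane in one point, so it is not small. By Proposition~\ref{prop:L}, this $X_A$ is Lindel\"of and $X_A^2$ is not.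
\end{remark}

\section{Parity on the binary tree and the group $G_A$}\label{sec:group}

Let $G$ be the set of finite subsets of $C$ with symmetric difference as addition. It is a Boolean group with zero $\emptyset$, generated by the singletons. We look for a group topology on $G$ with three properties: the map $x\mapsto\{x\}$ is continuous on $X_A$, so that $G$ inherits the Lindel\"of property; $G$ maps continuously back onto $X_A$; and the tightness is countable. The second property is the one that dictates the definition. We have to select a point of $C$ from a finite set $T$ by a rule that does not notice the addition of two points close to each other and far from the selected one.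

\subsection*{Following the odd child}
For $T\in G$ and a string $s$ let
\[
\langle T,s\rangle=|T\cap[s]| \bmod 2\in\{0,1\},
\]
and call $s$ \emph{odd} or \emph{even for $T$} according as this number is $1$ or $0$. With addition modulo $2$,
\begin{equation}\label{eq:parity}
\langle S+T,s\rangle=\langle S,s\rangle+\langle T,s\rangle,\qquad
\langle T,s\rangle=\langle T,s0\rangle+\langle T,s1\rangle .
\end{equation}
The first identity holds because $|(S+T)\cap[s]|=|S\cap[s]|+|T\cap[s]|-2|S\cap T\cap[s]|$, the second because $[s0]$ and $[s1]$ partition $[s]$. By the second identity an odd string has exactly one odd child. Let $Q_s=\{T\in G:\langle T,s\rangle=1\}$. For $T\in Q_s$, start at $s$ and move repeatedly to the odd child. The branch so obtained is the unique point $r_s(T)\in[s]$ with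
\[
\langle T,r_s(T)|k\rangle=1\quad\text{for all }k\ge|s| .
\]
Every cell along this branch contains a point of the finite set $T$, so $r_s(T)\in T$. In particular $r_s(T)=x$ if $T\cap[s]=\{x\}$. We write $r=r_\Lambda$; it is defined on $Q_\Lambda$, the set of all $T$ of odd cardinality. If $T$ has three points, they first split as two against one, and $r(T)$ is the single one. Figure~\ref{fig:tree} shows a set of five points.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.05,yscale=0.95]
\foreach \nm/\xx/\yy/\ct/\cl/\sh in {r/3.5/3/5/gray!35/circle,
a/1.5/2/3/gray!35/circle, b/5.5/2/2/white/circle,
aa/0.5/1/2/white/circle, ab/2.5/1/1/gray!35/circle,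
ba/4.5/1/1/gray!35/rectangle, bb/6.5/1/1/gray!35/rectangle,
aaa/0/0/1/gray!35/rectangle, aab/1/0/1/gray!35/rectangle,
aba/2/0/0/white/circle, abb/3/0/1/gray!35/circle,
baa/4/0/1/gray!35/circle, bab/5/0/0/white/circle,
bba/6/0/1/gray!35/circle, bbb/7/0/0/white/circle}
  \node[draw,shape=\sh,fill=\cl,inner sep=1pt,minimum size=5mm] (\nm) at (\xx,\yy) {\small\ct};
\foreach \pp/\qq in {r/b,a/aa,b/ba,b/bb,aa/aaa,aa/aab,ab/aba,ba/baa,ba/bab,bb/bba,bb/bbb}
  \draw (\pp)--(\qq);
\draw[ultra thick] (r)--(a) (a)--(ab) (ab)--(abb);
\foreach \xx/\lb in {0/000,1/001,2/010,3/011,4/100,5/101,6/110,7/111}
  \node at (\xx,-0.55) {\footnotesize\lb};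
\end{tikzpicture}
\caption{The top of the binary tree for a set $T$ of five points of the Cantor set, one in each of the cells $[000]$, $[001]$, $[011]$, $[100]$, $[110]$. The node $s$ shows the number of points of $T$ in the cell $[s]$; nodes with an odd number are shaded. The thick path always moves to the odd child and leads to the selected point $z\in T\cap[011]$. Removing $z$ from $T$ changes the parity along the thick path and nowhere else; the minimal odd nodes of $T\setminus\{z\}$ are the four squares, and $z$ lies in none of their cells.}\label{fig:tree}
\end{figure}

\subsection*{The topology}
The first $n$ digits of $r(T)$ are determined by the parities of the strings of length at most $n$. So $r$ will be continuous as a map into $C$ if the sets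
\[
N_n=\{T\in G:\langle T,s\rangle=0\text{ for all }s\text{ with }|s|=n\},\qquad n\in\omega,
\]
are open. For continuity into $X_A$ the fibers $r^{-1}(a)$, $a\in A$, must be open as well. Since $\langle\{a\},a|k\rangle=1$ for all $k$, we have $r^{-1}(a)=\{T:\langle T,a|k\rangle=1\text{ for all }k\}=\{a\}+M_a$, where
\[
M_a=\{T\in G:\langle T,a|k\rangle=0\text{ for all }k\in\omega\}.
\]
The sets $N_n$ and $M_a$ are subgroups by the first identity in \eqref{eq:parity}. By the second identity, applied downward from level $n$, a set $T\in N_n$ has $\langle T,s\rangle=0$ for all $|s|\le n$; hence $N_0\supset N_1\supset\cdots$. The larger subgroup $\{T:a\notin T\}$ would also separate $\{a\}$ from the other singletons, but its cosets $\{T:a\in T\}$ overlap for different $a$, whereas the cosets $\{a\}+M_a$ are pairwise disjoint, as preimages of distinct isolated points must be.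

For $n\in\omega$ and finite $E\subset A$ let
\[
V(n,E)=N_n\cap\bigcap_{a\in E}M_a .
\]
Then $V(n,E)\cap V(n',E')=V(\max(n,n'),E\cup E')$, so these subgroups form a family $\mathcal V$ closed under finite intersections. The cosets of the members of $\mathcal V$ form a base of a topology: if $R$ lies in $S+V$ and in $T+W$, then $R+(V\cap W)$ lies in both. The cosets $T+V$, $V\in\mathcal V$, form a local base at $T$. Addition is continuous because $(S+V)+(T+V)=S+T+V$, and inversion is the identity map. Say that $n$ \emph{separates} $T$ if every cell of level $n$ contains at most one point of $T$; every large $n$ does. If $T\ne\emptyset$ and $n$ separates $T$, then $T\notin N_n$. So distinct $S,S'\in G$ lie in distinct cosets of some $N_n$, and the topology is Hausdorff. We denote this topological group by $G_A$. Any union of cosets of a member of $\mathcal V$ is open, and so is its complement.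

\begin{lemma}\label{lem:selector}
For every string $s$, the set $Q_s$ is closed and open in $G_A$, and $r_s\colon Q_s\to X_A$ is continuous.
\end{lemma}

\begin{proof}
The set $Q_s$ is a union of cosets of $N_{|s|}$. Let $T\in Q_s$ and $x=r_s(T)$. If $m\ge|s|$ and $T'\in T+N_m$, then $T$ and $T'$ have the same odd strings of length at most $m$, so $T'\in Q_s$, the paths that define $r_s(T)$ and $r_s(T')$ agree up to level $m$, and $r_s(T')\in[x|m]$. This gives continuity at $T$ when $x\in B$. If $x=a\in A$ and $T'\in T+M_a$, then $\langle T',a|k\rangle=\langle T,a|k\rangle=1$ for all $k\ge|s|$. The case $k=|s|$ says that $T'\in Q_s$, and then $r_s(T')=a$. So $r_s$ is constant on a neighborhood of $T$.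
\end{proof}

\begin{proposition}\label{prop:onto}
For every $A\subset C$, the compactum $F_A$ is a continuous image of $G_A$.
\end{proposition}

\begin{proof}
The group $G_A$ is the disjoint union of the open sets $Q_\Lambda$ and $N_0$, the sets of odd and of even cardinality. Fix $x_0\in C$; translation by $\{x_0\}$ is a homeomorphism of $N_0$ onto $Q_\Lambda$. Define $g\colon G_A\to X_A\times\{0,1\}$ by $g(T)=(r(T),1)$ for $T\in Q_\Lambda$ and $g(T)=(r(T+\{x_0\}),0)$ for $T\in N_0$. By Lemma~\ref{lem:selector}, $g$ is continuous, and it is onto because $g(\{x\})=(x,1)$ and $g(\{x\}+\{x_0\})=(x,0)$. Compose $g$ with the map of Lemma~\ref{lem:XontoF}.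
\end{proof}

\subsection*{Two-point sets}
The topology was made fine enough for $r$ to be continuous. The danger is that it is now too fine for the other two properties: for uncountable $A$ there are uncountably many independent conditions $T\in M_a$. The case $|T|=2$ shows why no harm is done.

\begin{example}\label{ex:pair}
Let $T=\{x,y\}$ with $x\ne y$, and let $u$ be the longest common initial segment of $x$ and $y$. A string is odd for $T$ if and only if it is an initial segment of exactly one of $x$ and $y$, that is, an initial segment of $x$ or of $y$ of length greater than $|u|$. The odd strings form two rays starting at $u0$ and $u1$. Hence $T\in N_n$ if and only if $n\le|u|$. If $a\in[u]$, then $a|(|u|+1)$ is $u0$ or $u1$, which is odd, so $T\notin M_a$. If $a\notin[u]$, no initial segment of $a$ extends $u$, so $T\in M_a$. Altogether,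
\begin{equation}\label{eq:pair}
\{x,y\}\in V(n,E)\iff |u|\ge n\text{ and }E\cap[u]=\emptyset .
\end{equation}
The position of $\{x,y\}$ relative to \emph{all} basic neighborhoods of zero is decided by the single string $u$, and there are only countably many strings.
\end{example}

\begin{lemma}\label{lem:j}
The map $j\colon X_A\to G_A$, $j(x)=\{x\}$, is continuous. If $X_A^n$ is Lindel\"of for all $n$, then $G_A^k$ is Lindel\"of for all $k\ge1$.
\end{lemma}

\begin{proof}
Points of $A$ are isolated, so let $x\in B$ and let $V(n,E)$ be given. Since $x\notin E$ and $E$ is finite, there is $m\ge n$ with $E\cap[x|m]=\emptyset$. Let $y\in[x|m]$, $y\ne x$. The longest common initial segment $u$ of $x$ and $y$ extends $x|m$, so $|u|\ge n$ and $[u]\subset[x|m]$ misses $E$. By \eqref{eq:pair}, $j(x)+j(y)\in V(n,E)$. Thus $j$ maps $[x|m]$ into $j(x)+V(n,E)$.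

The maps $\sigma_n\colon X_A^n\to G_A$, $\sigma_n(x_1,\dots,x_n)=\{x_1\}+\dots+\{x_n\}$, $n\in\omega$, are therefore continuous, and a set $T$ with $n$ points lies in the image of $\sigma_n$. So $G_A^k$ is the union of the images of the countably many maps $\sigma_{n_1}\times\dots\times\sigma_{n_k}$, each defined on the Lindel\"of space $X_A^{n_1+\dots+n_k}$.
\end{proof}

Since $r\circ j$ is the identity, $j$ is a homeomorphic embedding. At a point $a\in E$ the choice of $m$ in the proof is impossible; this is where it matters that the subgroups $M_a$ are taken only for the isolated points of $X_A$.

\begin{remark}\label{rem:character}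
If $A$ is uncountable, $G_A$ is not first countable. Indeed, $V(n,E)\subset M_a$ forces $a\in E$: if $a\notin E$, take $m\ge n$ with $E\cap[a|m]=\emptyset$ and $y\in[a|m]\setminus\{a\}$; then $\{a,y\}\in V(n,E)\setminus M_a$ by Example~\ref{ex:pair}. So a countable base $\{V(n_i,E_i):i\in\omega\}$ at zero would give $A=\bigcup_iE_i$.
\end{remark}

\subsection*{Countable tightness}
For a general $T$, the role of $u0$ and $u1$ in Example~\ref{ex:pair} is played by the set $\operatorname{Min}(T)$ of strings that are odd for $T$ and have no odd proper initial segment. Every odd string has an initial segment in $\operatorname{Min}(T)$, namely its shortest odd one.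

\begin{lemma}\label{lem:min}
For every $T\in G$ the set $\operatorname{Min}(T)$ is finite. If $\operatorname{Min}(T)=\operatorname{Min}(T')$, then $T$ and $T'$ belong to the same subgroups $V(n,E)$.
\end{lemma}

\begin{proof}
Let $n$ separate $T$, and let $s$ be odd with $|s|>n$. Then $T$ meets $[s]\subset[s|n]$, so $T\cap[s|n]$ has exactly one point, $s|n$ is odd, and $s\notin\operatorname{Min}(T)$. So all members of $\operatorname{Min}(T)$ have length at most $n$.

We have $T\in N_n$ if and only if no string of length at most $n$ is odd, that is, if and only if all members of $\operatorname{Min}(T)$ have length greater than $n$. We have $T\in M_a$ if and only if no initial segment of $a$ is odd, that is, if and only if $a\notin[s]$ for all $s\in\operatorname{Min}(T)$. Both conditions depend only on $\operatorname{Min}(T)$.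
\end{proof}

\begin{proposition}\label{prop:tight}
For every $A\subset C$ and $k\ge1$, the group $G_A^k$ has countable tightness.
\end{proposition}

\begin{proof}
Let $Y\subset G_A^k$ and let $(S_1,\dots,S_k)$ be in the closure of $Y$. Call $(\operatorname{Min}(T_1+S_1),\dots,\operatorname{Min}(T_k+S_k))$ the \emph{type} of $(T_1,\dots,T_k)$. Types are $k$-tuples of finite sets of strings, so there are countably many, and we can choose a countable $Y'\subset Y$ that contains a point of every type occurring in $Y$. The sets $\prod_i(S_i+V(n,E))$ form a local base at $(S_1,\dots,S_k)$. Such a set contains a point $(T_1,\dots,T_k)$ of $Y$, which means that $T_i+S_i\in V(n,E)$ for all $i$. By Lemma~\ref{lem:min} it also contains the point of $Y'$ of the same type. So $(S_1,\dots,S_k)$ is in the closure of $Y'$.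
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $A$ as in Lemma~\ref{lem:A}(ii), and let $G=G_A$, $F=F_A$. The subgroups $V(n,E)$ form a base at the identity. All $X_A^n$ are Lindel\"of by Proposition~\ref{prop:L}, so (i) follows from Lemma~\ref{lem:j} and Proposition~\ref{prop:tight}. Part (ii) is Proposition~\ref{prop:onto}. By Lemma~\ref{lem:F}, $F$ is a nonmetrizable first countable compactum with $|A|=2^\omega$ isolated points. Hence $2^\omega\le c(F)\le w(F)$, and $w(F)\le2^\omega$ because the base that defines $F$ has $2^\omega$ members.
\end{proof}

\section{The range of the construction and the Fr\'echet--Urysohn property}\label{sec:range}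

Condition $(\mathrm L)$ was used only for the Lindel\"of property of $G_A$. It is also necessary for it.

\begin{theorem}\label{thm:range}
For every $A\subset C$, the group $G_A$ has countable tightness and maps continuously onto the first countable compactum $F_A$, which is metrizable if and only if $A$ is countable. The following conditions are equivalent:
\begin{enumerate}
\item[(a)] $G_A$ is Lindel\"of;
\item[(b)] $X_A^n$ is Lindel\"of for all $n$;
\item[(c)] $A$ satisfies $(\mathrm L)$.
\end{enumerate}
They hold whenever $|A|<2^\omega$.
\end{theorem}

\begin{proof}
The first sentence combines Propositions~\ref{prop:tight} and~\ref{prop:onto} and Lemma~\ref{lem:F}. The equivalence of (b) and (c) is Proposition~\ref{prop:L}, the implication from (b) to (a) is Lemma~\ref{lem:j}, and the last sentence is Lemma~\ref{lem:A}(i). It remains to show that (a) implies (b). The Lindel\"of property is assumed for $G_A$ only, not for its powers, so we have to extract $n$ points from a single $T$. This can be done when the points are sought in disjoint cells.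

Let $G_A$ be Lindel\"of, and let $s_1,\dots,s_n$ be strings with pairwise disjoint cells. The set $Q=Q_{s_1}\cap\dots\cap Q_{s_n}$ is closed in $G_A$, hence Lindel\"of, and $\rho=(r_{s_1},\dots,r_{s_n})\colon Q\to X_A^n$ is continuous by Lemma~\ref{lem:selector}. Its values lie in the box $[s_1]\times\dots\times[s_n]$. If $x_i\in[s_i]$ for all $i$, then $T=\{x_1,\dots,x_n\}$ satisfies $T\cap[s_i]=\{x_i\}$, so $T\in Q$ and $\rho(T)=(x_1,\dots,x_n)$. Thus the box is $\rho(Q)$, and it is a Lindel\"of subspace of $X_A^n$.

We show by induction on $n\ge1$ that $X_A^n$ is Lindel\"of. A point with pairwise distinct coordinates lies in one of the countably many boxes with pairwise disjoint cells. Every other point lies in one of the finitely many diagonals $\{x:x_i=x_l\}$, $i<l$, and deleting the $l$-th coordinate is a homeomorphism of such a diagonal onto $X_A^{n-1}$. (For $n=1$ there are no diagonals.) So $X_A^n$ is a countable union of Lindel\"of subspaces.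
\end{proof}

We turn to convergent sequences. An infinite set $Z$ is a \emph{pseudo-intersection} of a family $\mathcal Y$ of sets if $Z\setminus Y$ is finite for every $Y\in\mathcal Y$. The cardinal $\mathfrak p$ is the least cardinality of a family of subsets of a countably infinite set such that every finite subfamily has infinite intersection but the family has no pseudo-intersection. We have $\mathfrak p\le2^\omega$, because a free ultrafilter on $\omega$ is such a family: given an infinite $Z$, split it into infinite sets $Z_0$ and $Z_1$; the ultrafilter contains $Z_0$ or $\omega\setminus Z_0$, and $Z$ has infinitely many points outside each of them.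

\begin{proof}[Proof of Theorem~\ref{thm:frechet}]
Take any $A\subset C$ with $|A|=\omega_1$. Since $\omega_1<\mathfrak p\le2^\omega$, Theorem~\ref{thm:range} shows that $G_A$ is Lindel\"of, has countable tightness and maps continuously onto the nonmetrizable first countable compactum $F_A$.

Let $S$ be in the closure of $Y\subset G_A$. If $S\in Y$, the constant sequence converges to $S$, so let $S\notin Y$. By countable tightness we may assume that $Y$ is countable. Each set $Y\cap(S+V(n,E))$ is infinite: if it were finite, then, $G_A$ being Hausdorff, a smaller neighborhood of $S$ would miss $Y$. These sets form a family closed under finite intersections with at most $\omega_1<\mathfrak p$ members. So the family has a pseudo-intersection $Z$, and after removing finitely many points $Z\subset Y$. Every basic neighborhood of $S$ contains all but finitely many points of $Z$, so a one-to-one enumeration of $Z$ is a sequence in $Y$ converging to $S$.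
\end{proof}

By the argument in Section~\ref{sec:intro}, ``Fr\'echet--Urysohn'' cannot be improved to ``first countable'' in Theorem~\ref{thm:frechet}.

\section{Lindel\"of $\Sigma$-groups}\label{sec:sigma}

A space $G$ is a \emph{Lindel\"of $\Sigma$-space} if there are a cover $\mathcal K$ of $G$ by compact sets and a countable family $\mathcal N$ of subsets of $G$ such that, whenever $K\in\mathcal K$ and $K\subset O$ with $O$ open, there is $N\in\mathcal N$ with $K\subset N\subset O$. If $G$ is the union of countably many compact sets, these sets serve as both $\mathcal K$ and $\mathcal N$. A Lindel\"of $\Sigma$-space is Lindel\"of: given an open cover, each $K\in\mathcal K$ is covered by finitely many of its members and hence lies in some $N\in\mathcal N$ covered by finitely many members, and there are countably many such $N$.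

In this section $G$ is an arbitrary topological group, written multiplicatively, with identity $e$. The tool that converts $G_\delta$-sets into subgroups is the Birkhoff--Kakutani construction \cite[Theorem~8.2]{HewittRoss}: for every countable family $\{U_n\}$ of neighborhoods of $e$ there is a continuous left-invariant pseudometric $d$ on $G$ with
\[
P_d=\{x\in G:d(e,x)=0\}\subset\bigcap_nU_n .
\]
Left invariance gives $d(x,y)=d(e,x^{-1}y)$, so $d(x,y)=0$ if and only if $y\in xP_d$. It also gives $d(e,xy)\le d(e,x)+d(e,y)$ and $d(e,x^{-1})=d(e,x)$, so $P_d$ is a closed subgroup. The topology generated by the $d$-balls is coarser than that of $G$. If $G$ is Lindel\"of, it has a countable base: for each $n\ge1$ take countably many open balls of radius $1/n$ that cover $G$.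

The proof of Theorem~\ref{thm:sigma} has three steps: countably many fibers of $f$ have dense union; then $f$ is constant on the left cosets of one subgroup $P_d$; then $\mathcal N$ and a base of the $d$-topology produce a network. The first step is the main one. Suppose that there are points $x_\beta$, $\beta<\omega_1$, each outside the closure of the fibers of the earlier ones, and let $P_\gamma$ be a subgroup with $x_\gamma P_\gamma$ contained in the fiber of $x_\gamma$. Right multiplication by an element $p$ of $\bigcap_{\gamma<\beta}P_\gamma$ moves \emph{every} $x_\gamma$, $\gamma<\beta$, inside its own fiber. So a contradiction arises if $x_\beta=zp$ for such a $p$ and some $z$ in the closure of $\{x_\gamma:\gamma<\beta\}$. A closing-off argument provides a $\beta$ for which the earlier points approximate $x_\beta$ with respect to all the earlier pseudometrics; but these approximations need not accumulate anywhere in $G$. Compactness of a set $K\ni x_\beta$, together with $\mathcal N$, is what produces the point $z$.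

\begin{lemma}\label{lem:dense}
Let $G$ be a Lindel\"of $\Sigma$-group, and let $f\colon G\to F$ be a continuous map into a space whose points are $G_\delta$-sets. Then there is a countable $D\subset F$ such that $f^{-1}(D)$ is dense in $G$.
\end{lemma}

\begin{proof}
Suppose not. Write $\Phi(x)=f^{-1}(f(x))$ for the fiber through $x$. By recursion choose $x_\beta\in G$, $\beta<\omega_1$, with
\begin{equation}\label{eq:star}
x_\beta\notin\overline{\textstyle\bigcup_{\gamma<\beta}\Phi(x_\gamma)} .
\end{equation}
For each $\alpha$, the fiber $\Phi(x_\alpha)$ is the intersection of countably many open sets $O_n$, and the sets $x_\alpha^{-1}O_n$ are neighborhoods of $e$. So there is a pseudometric $d_\alpha$ as above such that $P_\alpha=P_{d_\alpha}$ satisfies $x_\alpha P_\alpha\subset\Phi(x_\alpha)$. Let $\mathcal W_\alpha$ be a countable base of the $d_\alpha$-topology.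

\emph{Choice of $\beta$.} For $\beta<\omega_1$ let $\mathcal B_\beta$ be the countable family of all finite intersections of members of $\mathcal N\cup\bigcup_{\alpha<\beta}\mathcal W_\alpha$. For a set $S\subset G$ that contains some $x_\gamma$, let $\gamma(S)$ be the least such $\gamma$. Let $\beta_0=0$, and let $\beta_{n+1}<\omega_1$ be greater than $\beta_n$ and than all $\gamma(S)$, $S\in\mathcal B_{\beta_n}$, that are defined. Put $\beta=\sup_n\beta_n<\omega_1$ and $Z=\{x_\gamma:\gamma<\beta\}$. A member of $\mathcal B_\beta$ involves finitely many $\alpha<\beta$, so it belongs to some $\mathcal B_{\beta_n}$. Hence every $S\in\mathcal B_\beta$ that contains $x_\beta$ has $\gamma(S)<\beta$, that is, it meets $Z$.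

\emph{Choice of $z$.} Fix $K\in\mathcal K$ with $x_\beta\in K$. Let $\mathcal B'$ be the family of all finite intersections of sets $N\in\mathcal N$ with $N\supset K$ and sets $W\in\bigcup_{\alpha<\beta}\mathcal W_\alpha$ with $x_\beta\in W$. Every member of $\mathcal B'$ belongs to $\mathcal B_\beta$ and contains $x_\beta$, so it meets $Z$. We claim that some $z\in K$ lies in $\overline{S\cap Z}$ for all $S\in\mathcal B'$. Otherwise every point of $K$ has an open neighborhood missing $S\cap Z$ for some $S\in\mathcal B'$, and by compactness there are open sets $O_1,\dots,O_l$ covering $K$ and $S_1,\dots,S_l\in\mathcal B'$ with $O_i\cap S_i\cap Z=\emptyset$. Take $N\in\mathcal N$ with $K\subset N\subset O_1\cup\dots\cup O_l$. The set $N\cap S_1\cap\dots\cap S_l$ belongs to $\mathcal B'$, and its intersection with $Z$ is contained in $\bigcup_i(O_i\cap S_i\cap Z)=\emptyset$, a contradiction.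

\emph{Translation.} Let $\alpha<\beta$ and $\varepsilon>0$. Choose $W\in\mathcal W_\alpha$ containing $x_\beta$ and contained in the $d_\alpha$-ball of radius $\varepsilon$ about $x_\beta$. Since $W\in\mathcal B'$, we have $z\in\overline W$, and continuity of $d_\alpha$ gives $d_\alpha(z,x_\beta)\le\varepsilon$. Hence $d_\alpha(z,x_\beta)=0$, and $p=z^{-1}x_\beta$ lies in $P_\alpha$ for every $\alpha<\beta$. Now $z\in\overline Z$, and right translation by $p$ is a homeomorphism of $G$, so $x_\beta=zp$ is in the closure of $\{x_\gamma p:\gamma<\beta\}$. But $x_\gamma p\in x_\gamma P_\gamma\subset\Phi(x_\gamma)$. This contradicts \eqref{eq:star}.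
\end{proof}

The second step needs only the Lindel\"of property.

\begin{lemma}\label{lem:invariant}
Let $G$ be a Lindel\"of group, let $f\colon G\to F$ be a continuous map into a Hausdorff space whose points are $G_\delta$-sets, and let $D\subset F$ be a countable set with $f^{-1}(D)$ dense in $G$. Then there is a continuous left-invariant pseudometric $d$ on $G$ such that $f(xp)=f(x)$ for all $x\in G$ and $p\in P_d$.
\end{lemma}

\begin{proof}
For $y\in D$ write $f^{-1}(y)=\bigcap_nO_{y,n}$ with $O_{y,n}$ open. Fix $y$ and $n$. For each $z\in f^{-1}(y)$ choose an open neighborhood $U_z$ of $e$ with $zU_zU_z\subset O_{y,n}$. The fiber $f^{-1}(y)$ is closed, hence Lindel\"of, so it is covered by countably many sets $z_iU_{z_i}$. Any set $P\subset\bigcap_iU_{z_i}$ satisfies $f^{-1}(y)P\subset\bigcup_iz_iU_{z_i}U_{z_i}\subset O_{y,n}$.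

Over all $y\in D$ and $n\in\omega$, only countably many neighborhoods $U_{z_i}$ occur. Let $d$ be such that $P_d$ lies in all of them. Then $f^{-1}(y)P_d\subset\bigcap_nO_{y,n}=f^{-1}(y)$ for all $y\in D$. So for $p\in P_d$ the continuous maps $x\mapsto f(xp)$ and $x\mapsto f(x)$ agree on the dense set $f^{-1}(D)$, and since $F$ is Hausdorff they agree on $G$.
\end{proof}

Lemma~\ref{lem:invariant} says that $f$ is constant on sets of $d$-diameter zero. It does not say that $f$ is continuous with respect to $d$. On a compact set $K$, however, ``positive distance'' improves to ``distance bounded away from zero'', and $\mathcal N$ spreads this from $K$ to one of countably many sets.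

\begin{proof}[Proof of Theorem~\ref{thm:sigma}]
Let $f\colon G\to F$ be a continuous surjection, let $d$ be given by Lemmas~\ref{lem:dense} and~\ref{lem:invariant}, and let $\mathcal W$ be a countable base of the $d$-topology. Write $\operatorname{cl}_d$ for closure in that topology; $d$-closed sets are closed in $G$. We show that the countable family $\{f(N\cap\operatorname{cl}_dW):N\in\mathcal N,\ W\in\mathcal W\}$ is a network of $F$.

Let $O\subset F$ be open, let $x\in f^{-1}(O)$, and choose $K\in\mathcal K$ with $x\in K$. The set $L=K\setminus f^{-1}(O)$ is compact. It misses $xP_d$, since $f(xP_d)=\{f(x)\}\subset O$. So the continuous function $d(x,\cdot)$ is positive on $L$, and there is $\varepsilon>0$ with $d(x,\cdot)\ge2\varepsilon$ on $L$. Choose $W\in\mathcal W$ containing $x$ and contained in the $d$-ball of radius $\varepsilon$ about $x$. On $\operatorname{cl}_dW$ we have $d(x,\cdot)\le\varepsilon$, so $\operatorname{cl}_dW\cap L=\emptyset$, and $K$ is contained in the open set $f^{-1}(O)\cup(G\setminus\operatorname{cl}_dW)$. Take $N\in\mathcal N$ with $K\subset N\subset f^{-1}(O)\cup(G\setminus\operatorname{cl}_dW)$. Then $x\in N\cap\operatorname{cl}_dW\subset f^{-1}(O)$, so $f(x)\in f(N\cap\operatorname{cl}_dW)\subset O$.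 As $f$ is onto, every point of $O$ is such an $f(x)$, and $O$ is a union of members of the family.

If $F$ is a compactum, it is metrizable by \cite[Theorem~3.1.19]{Engelking}. Points of a first countable Hausdorff space are $G_\delta$-sets, so the theorem applies to first countable compacta.
\end{proof}

\begin{remark}\label{rem:hyp}
(a) For the groups $G_A$ with $A$ uncountable it is Lemma~\ref{lem:dense} that fails. If $f\colon G_A\to F_A$ is a continuous surjection and $f^{-1}(D)$ is dense, then $D$ is dense in $F_A$ and contains all the isolated points. In particular these groups are not Lindel\"of $\Sigma$-spaces.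

(b) The hypothesis on the points of $F$ cannot be dropped. Let $G=F=\{0,1\}^{\omega_1}$, a compact group, and let $f$ be the identity. Countably many basic neighborhoods of a point restrict only countably many coordinates, so no point is a $G_\delta$-set, $F$ is not metrizable, and therefore $F$ has no countable network.

(c) The known result quoted in Section~\ref{sec:intro} follows from Theorem~\ref{thm:sigma}. If $f(K)=F$ with $K\subset G$ compact and nonempty, then $F$ is a compactum, the subgroup generated by $K$ is the union of the compact sets $(K\cup K^{-1})^n$, $n\ge1$, and $f$ maps it onto $F$. So $F$ is a metrizable compactum, and hence separable.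
\end{remark}

\begin{thebibliography}{9}

\bibitem{Arhangelskii}
Arhangel'skii, 1969.

\bibitem{Engelking}
Engelking, \emph{General Topology}.

\bibitem{HewittRoss}
Hewitt and Ross, \emph{Abstract Harmonic Analysis I}.

\bibitem{Source}
\emph{Properties of topological partitions and mappings of topological groups},
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s10958-023-06749-8.pdf},
doi:10.1007/s10958-023-06749-8.

\end{thebibliography}
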